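# A solenoid of beads whose hyperspace of subcontinua has exactly two orbits and infinite dimension

## 1. A string of convex beads wound onto a solenoid

Everything in these notes happens on one space $X$, so we build it before saying what it is for.

**The string.** Let $\mathcal Z$ be a compact convex subset of the unit ball of $\ell^2$ that contains $0$ and has more than one point. Keep $\mathcal Z=[-1,1]$ in mind. Let $w(x)=\operatorname{dist}(x,\mathbb Z)$ for $x\in\mathbb R$, and put
$$M=\{(x,z)\in\mathbb R\times\ell^2: z\in w(x)\mathcal Z\},\qquad \pi(x,z)=x,\qquad \tau(x,z)=(x+1,z),\qquad c_i=(i,0)\ (i\in\mathbb Z).$$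
For $J\subset\mathbb R$ write $M_J=M\cap\pi^{-1}(J)$, and $M_x=M_{\{x\}}$; so $M_i=\{c_i\}$ for integers $i$. For $\mathcal Z=[-1,1]$ the set $M$ is an infinite chain of squares $|z|\le\operatorname{dist}(x,\mathbb Z)$, standing on a corner, consecutive squares touching exactly at a point $c_i$. In general we call $M_{[i,i+1]}$ a bead. Three facts are used all the time.

Each bead is compact and convex. It is compact as the image of $[i,i+1]\times\mathcal Z$ under $(x,\zeta)\mapsto(x,w(x)\zeta)$. For convexity take $(x,w(x)\zeta)$, $(x',w(x')\zeta')$ in it and weights $s+s'=1$. The combined second coordinate is $\rho\zeta''$ with $\zeta''\in\mathcal Z$ and $\rho=sw(x)+s'w(x')$. Since $w$ is concave on $[i,i+1]$ we have $\rho\le w(sx+s'x')$, and since $0\in\mathcal Z$ this gives $\rho\zeta''\in w(sx+s'x')\mathcal Z$.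

Every nonempty open subset of $M$ contains a 2-cell. Indeed, with $0\ne\zeta\in\mathcal Z$, the bead contains the triangle with corners $c_i$, $(i+\frac12,0)$, $(i+\frac12,\frac12\zeta)$. A homothety with small ratio, centered at a point of the bead, moves this triangle into a prescribed neighborhood of that point, inside the bead by convexity.

For every interval $I$ the set $M_I$ is path connected: each $M_x$ is star-shaped about $(x,0)$, and $I\times\{0\}\subset M_I$.

**The winding group.** Fix integers $2\le n_0<n_1<n_2<\cdots$ with $n_k\mid n_{k+1}$. Let $\Lambda=\varprojlim\mathbb Z/n_k$, the compact group of compatible sequences of residues. The integers embed in $\Lambda$ as a dense subgroup. Let $\Lambda_k=\ker(\Lambda\to\mathbb Z/n_k)$, an open subgroup. Every coset of $\Lambda_k$ is open, hence contains an integer, so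
$$\mathbb Z+\Lambda_k=\Lambda,\qquad \Lambda_k\cap\mathbb Z=n_k\mathbb Z\ \text{ is dense in }\Lambda_k,\qquad \bigcap_k\Lambda_k=\{0\}. \tag{1}$$
So $\Lambda$ is totally disconnected. It is infinite, compact and homogeneous, so it has no isolated points, and it is uncountable: it is a Cantor set. For $n_k=2^{k+1}$ it is the group of 2-adic integers.

**The quotients.** Let $n\in\mathbb Z$ act on $M\times\Lambda$ by $n\cdot(m,\lambda)=(\tau^nm,\lambda+n)$ and on $\mathbb R\times\Lambda$ by $n\cdot(x,\lambda)=(x+n,\lambda+n)$. Put
$$X=(M\times\Lambda)/\mathbb Z,\qquad S=(\mathbb R\times\Lambda)/\mathbb Z,\qquad \pi:X\to S,\ \ \pi[m,\lambda]=[\pi(m),\lambda].$$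
$S$ is the solenoid belonging to $(n_k)$, and $X$ is that solenoid with a chain of beads put in place of each of its lines.

The sets $M_{(x-\frac12,x+\frac12)}\times\Lambda$ are disjoint from their translates, and a compact set meets only finitely many of its translates. So $M\times\Lambda\to X$ is an open covering map onto a Hausdorff space. $X$ is the image of the compact set $M_{[0,1]}\times\Lambda$, so it is compact and metrizable. It is connected: the image of the connected set $M\times\{0\}$ is also the image of $M\times\mathbb Z$, because $[m,n]=[\tau^{-n}m,0]$, and $M\times\mathbb Z$ is dense in $M\times\Lambda$. Fix a metric $d$ on $X$. The group $\Lambda$ acts on $X$ by $\mu[m,\lambda]=[m,\lambda+\mu]$, continuously in both variables.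

**Charts.** If $\beta-\alpha\le n_k$, the map
$$M_{(\alpha,\beta)}\times(\lambda_0+\Lambda_k)\to X,\qquad (m,\lambda)\mapsto[m,\lambda] \tag{2}$$
is an open embedding. It is continuous and open, and it is injective: if $(m,\lambda)$ and $(\tau^nm,\lambda+n)$ both lie in the domain, then $n\in\Lambda_k\cap\mathbb Z=n_k\mathbb Z$ and $|n|<\beta-\alpha\le n_k$, so $n=0$. If $\beta-\alpha<n_k$, the same argument and compactness show that (2) is an embedding on $M_{[\alpha,\beta]}\times(\lambda_0+\Lambda_k)$. The same holds for $S$ with $\mathbb R$ in place of $M$. Finally, $M\times\{\lambda\}\to X$ and $\mathbb R\times\{\lambda\}\to S$ are injective, since $\lambda+n=\lambda$ only for $n=0$.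

## 2. Orbits in a hyperspace of subcontinua

A continuum is a nonempty compact connected metric space. For a continuum $X$, the hyperspace $C(X)$ is the space of all subcontinua of $X$ with the Hausdorff metric: $H(A,B)\le\varepsilon$ means that each point of $A$ is within $\varepsilon$ of $B$ and vice versa. Its topology depends only on the topology of $X$. We also write $C(Y)$, with the same definition, for the space of subcontinua of a metric space $Y$ that need not be compact, such as $M$. For example, $C([0,1])$ consists of the intervals $[s,t]$, $0\le s\le t\le1$, so it is a triangle whose side $s=t$ is the set of singletons.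

For a positive integer $n$, a space is $\frac1n$-homogeneous if its group of self-homeomorphisms has exactly $n$ orbits on it. A circle is $\frac11$-homogeneous. A closed disk is $\frac12$-homogeneous: the orbits are the interior and the boundary circle.

It is known that if $X$ is an arc or a simple closed curve, then $C(X)$ is a 2-cell and is $\frac12$-homogeneous. Moreover, for a continuum $X$ with $\dim C(X)=2$, the space $C(X)$ is $\frac12$-homogeneous if and only if $X$ is an arc or a simple closed curve. The paper "Hyperspaces With Exactly Two Orbits" asks: if $C(X)$ is $\frac12$-homogeneous, is $\dim C(X)<\infty$? In fact, is $\dim C(X)=2$? The space of Section 1 answers both questions in the negative.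

**Theorem 1.** For the continuum $X$ of Section 1, $C(X)$ is $\frac12$-homogeneous and $\dim C(X)=\infty$.

In outline, one orbit consists of the subcontinua that do not project onto $S$, and the other of those that do. The beads are fat so that the small subcontinua are all alike; they are pinched at the points $c_i$ so that every subcontinuum which is long enough passes through known points; and they are wound onto a solenoid so that the second kind of subcontinuum exists and is topologically different from the first.

We need one basic tool at once.

* (OA) If $A\subset B$ are continua, there is a continuous increasing path in $C(B)$ from $A$ to $B$, constant if $A=B$, called an order arc (Illanes–Nadler, *Hyperspaces*, §14). In $[0,1]$, the path $t\mapsto[0,t]$ is an order arc from $\{0\}$ to $[0,1]$.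

## 3. Free arcs and Peano continua give nothing new

Let us try easy continua first. A free arc in $X$ means here a nonempty open subset homeomorphic to $(0,1)$. Let $Q=\prod_{i\ge1}[-1,1]$ be the Hilbert cube. We use two facts.

* (CS) If $P$ is a nondegenerate Peano continuum (a locally connected continuum) without free arcs, then $C(P)\cong Q$ (Curtis–Schori, Fund. Math. 101 (1978)).
* (I) $Q$ is homogeneous (Keller, 1931) and every homeomorphism of $Q$ is isotopic to the identity (Wong, Trans. AMS 128 (1967)). So for $q,q'\in Q$ there is an isotopy $h_t$, $t\in[0,1]$, of $Q$ with $h_0=\mathrm{id}$ and $h_1(q)=q'$.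

**Theorem 2.** If $X$ is a continuum that is locally connected or contains a free arc, then $C(X)$ is $\frac12$-homogeneous if and only if $X$ is an arc or a simple closed curve; in that case $\dim C(X)=2$.

**Proof.** Suppose $O\subset X$ is open and homeomorphic to $(0,1)$. The set of subcontinua contained in $O$ is open in $C(X)$ and homeomorphic to $\{(s,t):0<s\le t<1\}$. A point with $s<t$ has a neighborhood homeomorphic to the plane, and by invariance of domain a point with $s=t$ has none, so the two kinds lie in different orbits. If there are exactly two orbits, every point of $C(X)$ is in one of these two. Then $C(X)$ is a compact 2-manifold with boundary, $\dim C(X)=2$, and $X$ is an arc or a simple closed curve by the known fact. If $X$ is locally connected without free arcs, then $C(X)$ is a point or, by (CS), $C(X)\cong Q$; in both cases there is one orbit, so $C(X)$ is not $\frac12$-homogeneous. The converse is the known fact. $\blacksquare$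

So an example must fail to be locally connected, and must have no free arc. Fat pieces give one orbit; a solenoid should supply the second one. The next section tests the bare solenoid.

## 4. Subcontinua that do not wrap around, and the three orbits of $C(S)$

Write $[B\times\{\lambda\}]$ for the image of $B\times\{\lambda\}$ in the quotient.

**Lemma 3.** (a) The subcontinua $A$ of $X$ with $\pi(A)\ne S$ are exactly the sets $[B\times\{\lambda\}]$ with $B\in C(M)$, $\lambda\in\Lambda$. The pair $(B,\lambda)$ is unique up to replacing it by $(\tau^nB,\lambda+n)$, $n\in\mathbb Z$. (b) The proper subcontinua of $S$ are exactly the sets $[J\times\{\lambda\}]$ with $J$ a compact interval (possibly a point), and $(J,\lambda)$ is unique up to the action of $\mathbb Z$.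

**Proof.** Let $[x_0,\lambda_0]\notin\pi(A)$. There are $\varepsilon<\frac12$ and $k$ such that $\pi(A)$ misses $V=[(x_0-\varepsilon,x_0+\varepsilon)\times(\lambda_0+\Lambda_k)]$. By (1) every point of $S$ has a representative $(x,\lambda)$ with $\lambda\in\lambda_0+\Lambda_k$, unique up to adding $(n_ks,n_ks)$, $s\in\mathbb Z$. We may choose $x\in[x_0-\varepsilon,x_0-\varepsilon+n_k)$. It follows that $S\setminus V=\big[[x_0+\varepsilon,x_0+n_k-\varepsilon]\times(\lambda_0+\Lambda_k)\big]$. So $A$ lies in an embedded copy of $M_{[x_0+\varepsilon,\,x_0+n_k-\varepsilon]}\times(\lambda_0+\Lambda_k)$. Since $\Lambda$ is totally disconnected and $A$ is connected, $A=[B\times\{\lambda\}]$.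

Conversely, $[B\times\{\lambda\}]$ is a continuum, and its projection lies in $[\mathbb R\times\{\lambda\}]$. This is not $S$: it contains $[0,\lambda']$ only if $\lambda'\in\lambda+\mathbb Z$, a countable set, while $\Lambda$ is uncountable. If $[B\times\{\lambda\}]=[B'\times\{\lambda'\}]$, then $\lambda'=\lambda+n$ for some $n$, and $B'=\tau^nB$ because $M\times\{\lambda'\}\to X$ is injective. Part (b) is the same with $\mathbb R$ in place of $M$. $\square$

The *length* of $[J\times\{\lambda\}]$ is $|J|$. For $\beta-\alpha\le n_k$ the set of subcontinua of $X$ contained in the chart (2) is open in $C(X)$. Since continua in a product with a totally disconnected factor lie in slices, this set is homeomorphic to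
$$C(M_{(\alpha,\beta)})\times(\lambda_0+\Lambda_k)\quad\text{via}\quad(B,\lambda)\mapsto[B\times\{\lambda\}]. \tag{3}$$
The analogous statement holds for $C(S)$. Every $[J\times\{\lambda\}]$ lies in such a chart, so length is continuous on $C(S)\setminus\{S\}$. The set of elements of length $\le T$ is compact, as the image of $\{[l,r]:0\le l\le1,\ 0\le r-l\le T\}\times\Lambda$. So
$$N_T=\{S\}\cup\{\text{elements of length}\ge T\}$$
is closed in $C(S)$ (its complement is open) and contains the open set $\{S\}\cup\{\text{length}>T\}$: it is a compact neighborhood of $S$ in $C(S)$. Since $\bigcap_TN_T=\{S\}$, the sets $N_T$ form a neighborhood basis at $S$.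

**Proposition 4.** $C(S)$ has exactly three orbits: the singletons, the elements of positive length, and $\{S\}$.

**Proof.** The map $[J\times\{\lambda\}]\mapsto([\text{midpoint of }J,\lambda],|J|)$ is a homeomorphism of $C(S)\setminus\{S\}$ onto $S\times[0,\infty)$; its inverse is $([x,\lambda],t)\mapsto[[x-\frac t2,x+\frac t2]\times\{\lambda\}]$. Translations of the group $S$ act on the first coordinate transitively. A homeomorphism $\psi$ of $[0,\infty)$ acts on the second coordinate and extends by $S\mapsto S$, continuously since the $N_T$ are a basis at $S$. So each of the three sets is in one orbit.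

The point $S$ has arbitrarily small connected neighborhoods: if $H(A,S)\le\varepsilon$, an order arc from $A$ to $S$ stays within $\varepsilon$ of $S$. Any other point has a neighborhood of the form (slice)$\,\times\,$Cantor set, in which connected sets lie in slices and have empty interior. So $\{S\}$ is an orbit. Suppose a homeomorphism $h$ takes a singleton $a$ to a point $b$ of positive length. Choose a chart neighborhood $V_a$ of $a$, of the form (closed half-plane, or an open piece of it)$\,\times\,$Cantor set, and an open disk $D\ni b$ in the slice of a chart at $b$ with $D\subset h(V_a)$. Then $h^{-1}(D)$ is connected, so it lies in the half-plane slice through $a$. By invariance of domain it is open in the plane, although it contains the boundary point $a$ and lies in the half-plane. This is a contradiction. $\square$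

The third orbit comes from the boundary formed by the singletons. With beads, (CS) removes this boundary: the slice $C(M_{(\alpha,\beta)})$ will be an open piece of a Hilbert cube, where singletons are like all other points. The price appears at the top: instead of the single point $S$ there is a large set of subcontinua that project onto $S$, and all of them have to be shown equivalent.

From now on $E=C(X)$, with Hausdorff metric $H$, and
$$p:E\to C(S),\ \ p(A)=\pi(A),\qquad K=p^{-1}(S)=\{A:\pi(A)=S\},\qquad U=E\setminus K.$$
The map $p$ is continuous because $\pi$ is uniformly continuous, so $K$ is closed and $U$ is open. By Lemma 3, $U=\{[B\times\{\lambda\}]\}$.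

## 5. The orbit of the subcontinua that do not wrap around

**Lemma 5.** If $W$ is a connected open subset of $Q$, the compactly supported homeomorphisms of $W$ act transitively on $W$.

**Proof.** The orbits partition $W$, so it suffices that each orbit is open, that is, that the orbit of each $w\in W$ is a neighborhood of $w$. By homogeneity of $Q$ assume $w=0$. Choose $D\times Q'\subset W$ with $D=[-\varepsilon,\varepsilon]^n$, $\varepsilon<1$, $Q'=\prod_{i>n}[-1,1]$. Let $v=(v_1,v')$ with $v_1\in\operatorname{int}D$, $v'\in Q'$. First take a homeomorphism of $D$ that is the identity on $\partial D$ and takes $0$ to $v_1$, times $\mathrm{id}_{Q'}$. It takes $0$ to $(v_1,0)$. Next take by (I) an isotopy $h_t$ of $Q'$ with $h_0=\mathrm{id}$, $h_1(0)=v'$, a continuous $u:D\to[0,1]$ with $u|\partial D=0$, $u(v_1)=1$, and the homeomorphism $(y,q)\mapsto(y,h_{u(y)}(q))$ of $D\times Q'$. It takes $(v_1,0)$ to $v$. Both are the identity on $\partial D\times Q'$, the frontier of $D\times Q'$ in $Q$, so they extend by the identity. Hence the orbit of $0$ contains $\operatorname{int}D\times Q'$. $\square$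

Note the device in the second homeomorphism: an isotopy of one factor is switched off along the other factor. We shall want to use it again near $K$.

**Proposition 6.** $U$ is contained in one orbit of $\mathrm{Homeo}(E)$.

**Proof.** Let $A_i=[B_i\times\{\lambda_i\}]$, $i=0,1$. The homeomorphism of $E$ induced by translation by $\lambda_1-\lambda_0\in\Lambda$ takes $A_0$ to $[B_0\times\{\lambda_1\}]$, so we may assume $\lambda_0=\lambda_1=\lambda$. Take integers $\alpha<\beta$ with $B_0\cup B_1\subset M_{(\alpha,\beta)}$, and $k$ with $\beta-\alpha\le n_k$. Now $M_{[\alpha,\beta]}$ is a finite chain of convex compacta, so a Peano continuum, and it has no free arc because each of its nonempty open sets contains a 2-cell. By (CS), $C(M_{[\alpha,\beta]})\cong Q$, and $W=C(M_{(\alpha,\beta)})$ is open in it. $W$ is path connected: run an order arc backwards from $B\in W$ to a singleton in $B$, and move singletons along paths of $M_{(\alpha,\beta)}$. By Lemma 5 a compactly supported homeomorphism $g$ of $W$ takes $B_0$ to $B_1$. Define $[B\times\{\lambda'\}]\mapsto[g(B)\times\{\lambda'\}]$ on the open chart $W\times(\lambda+\Lambda_k)$ of (3),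 and the identity elsewhere. The support is compact inside the open chart, so this is a homeomorphism of $E$. It takes $A_0$ to $A_1$. $\square$

**Proposition 7.** $E$ has arbitrarily small connected neighborhoods at the point $X$, but not at any point of $U$. So $X$ is not in the orbit of a point of $U$.

**Proof.** The set $\{A:H(A,X)\le\varepsilon\}$ is connected, since order arcs from $A$ to $X$ stay in it. A point of $U$ has an open neighborhood homeomorphic to $W\times(\lambda+\Lambda_k)$ as above. Connected subsets of it lie in slices $W\times\{\lambda'\}$, and slices have empty interior because $\Lambda_k$ has no isolated points. $\square$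

## 6. What must be shown near $K$

What is left is to show that $K$ lies in one orbit. The members of $K$ look very different from each other: $X$ itself, the core $S_0=\{[(x,0),\lambda]\}\cong S$, or $S_0\cup[M_{[0,1]}\times\{0\}]$, a core with a single full bead.

The first approach is to copy Proposition 6. We shall prove that $K\cong Q$, so by (I) there is an isotopy of $K$ that moves any member of $K$ to any other. But we need a homeomorphism of all of $E$, and at a point of $K$ there is no chart in which to switch the isotopy off: by Proposition 7, (3) cannot extend to $X\in K$. We need a product structure on a neighborhood of $K$.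

The map $p:E\to C(S)$ suggests one. For $L\in C(S)$ put
$$E_L=p^{-1}(L)=\{A\in E:\pi(A)=L\},\qquad E_S=K.$$
If $E_L\cong Q$ for all $L$ near $S$, one hopes that $p^{-1}(\text{neighborhood of }S)$ is $(\text{neighborhood})\times Q$. Knowing the fibers one at a time is not enough, even if they also vary continuously as sets, as the following example shows. Over $t=0$ put the arc $[0,1]\times\{0\}$, and over $t=\frac1n$ the arc in the plane with successive vertices $(0,0),(1,\frac1n),(0,\frac2n),(1,\frac3n)$, which is an arc since the second coordinate increases along it. All fibers over $\{0\}\cup\{\frac1n\}$ are arcs, and they converge to the fiber over $0$. Suppose there were homeomorphisms $h_t$ of $[0,1]$ onto the fibers with $h_{1/n}\to h_0$ uniformly. The parameters $a_n,b_n,c_n$ of the first three vertices, with $b_n$ between $a_n$ and $c_n$, would have limits $a,b,c$ along a subsequence, with $b$ between $a$ and $c$, $h_0(a)=h_0(c)=(0,0)$ and $h_0(b)=(1,0)$. Injectivity of $h_0$ gives $a=c$, so $b=a$, a contradiction.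

So the real task has two parts. First, for $L'$ near $L$, find a homeomorphism $E_{L'}\to E_L$ that moves each point only a little; the zigzag shows that this is a genuine condition. Second, make the choice of parametrization $Q\to E_L$ continuous in $L$. For the first part we compare all fibers near $K$ with a common finite model, made of $n_k$ beads in a ring. For the second we use a selection theorem. The pinch points make the first part work: many families of subcontinua have a point in common, and such families are easy to recognize as absolute retracts.

## 7. Families of continua through a common point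

Here AR means compact metrizable absolute retract: a compact metrizable $R$ such that every map into $R$ from a nonempty closed subset of a metric space extends to the whole space. Compact convex sets in normed spaces are AR's; a circle is not.

**Lemma 8.** Let $Z$ be compact metric, $c\in Z$, and let $\mathcal F\subset C(Z)$ be nonempty and compact with $c\in A$ for all $A\in\mathcal F$. Assume

(∗) if $A_0\in\mathcal F$, $B\in C(Z)$ and $A_0\subset B\subset\bigcup\mathcal F$, then $B\in\mathcal F$.

Then $\mathcal F$ is an AR.

**Proof.** We extend a given map $f:W_0\to\mathcal F$, where $W_0\neq\emptyset$ is closed in a metric space $W$. The plan is to average values of $f$ as in the usual extension theorem for convex sets, with unions of partly grown continua in place of convex combinations. For $A\in\mathcal F$ let $\Gamma_A:[0,1]\to C(A)$ be an order arc from $\{c\}$ to $A$; no continuity in $A$ is asked.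

Take a locally finite open refinement $\{V_i\}$ of the cover of $W\setminus W_0$ by the balls $B(v,\frac14d(v,W_0))$. If $V_i\subset B(v_i,\frac14r_i)$ with $r_i=d(v_i,W_0)$, choose $w_i\in W_0$ with $d(v_i,w_i)\le\frac54r_i$. For $v\in V_i$ we have $d(v,W_0)\ge\frac34r_i$, hence $d(v,w_i)\le\frac32r_i\le2d(v,W_0)$. Let $\{\lambda_i\}$ be a partition of unity subordinate to $\{V_i\}$ and $\lambda_i^*=\lambda_i/\max_j\lambda_j$. Put
$$\tilde f(w)=\bigcup_{\lambda_i(w)>0}\Gamma_{f(w_i)}(\lambda_i^*(w))\quad(w\in W\setminus W_0),\qquad\tilde f|W_0=f.$$
Each set in the union is a continuum containing $c$, so $\tilde f(w)$ is a continuum. Near a given $w$ only finitely many indices matter, and those with $\lambda_i=0$ may be added to the union without changing it, since $\Gamma(0)=\{c\}$. So $\tilde f$ is locally a finite union of continuous maps, hence continuous on $W\setminus W_0$. Some $\lambda_i^*(w)$ equals $1$, so $f(w_i)\subset\tilde f(w)\subset\bigcup\mathcal F$, and (∗) gives $\tilde f(w)\in\mathcal F$.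

For continuity at $w_0\in W_0$ let $w\notin W_0$. The indices in the union satisfy $d(w_i,w_0)\le d(w_i,w)+d(w,w_0)\le3d(w,w_0)$. So for given $\eta$, all these $f(w_i)$ are $\eta$-close to $f(w_0)$ when $w$ is near $w_0$. Since $\tilde f(w)$ is contained in the union of these $f(w_i)$ and contains one of them, $H(\tilde f(w),f(w_0))\le\eta$. $\square$

For a compact interval $J$ let
$$F_J=\{B\in C(M):\pi(B)=J\}.$$
It is compact and contains $M_J$. Every $B\in F_J$ contains $c_i$ for each $i\in J\cap\mathbb Z$, because $M_i=\{c_i\}$. If $J\cap\mathbb Z\ne\emptyset$, Lemma 8 applies with $Z=M_J$ and $c=c_i$: if $A_0\subset B\subset M_J$ and $\pi(A_0)=J$, then $\pi(B)=J$. So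
$$F_J\text{ is an AR whenever }J\cap\mathbb Z\ne\emptyset. \tag{4}$$

**Lemma 9.** If $B\in C(M)$ contains $c_i$, then $B\cap M_{(-\infty,i]}$ and $B\cap M_{[i,\infty)}$ are connected.

**Proof.** Let $B\cap M_{(-\infty,i]}=P\sqcup P'$ with $P,P'$ closed and $c_i\in P$. Then $P'$ misses $M_{[i,\infty)}$, because $M_{(-\infty,i]}\cap M_{[i,\infty)}=\{c_i\}$. So $P'$ and $B\setminus P'=P\cup(B\cap M_{[i,\infty)})$ are both closed, and $P'=\emptyset$ since $B$ is connected. The other case is symmetric. $\square$

To pass from AR's to Hilbert cubes we use the following.

* (T) A compact AR $R$ in which any two maps $I^n\to R$ (any $n$) can be approximated by maps with disjoint images is homeomorphic to $Q$ (Toruńczyk, Fund. Math. 106 (1980)). It suffices that $\mathrm{id}_R$ is approximable by maps $f,g:R\to R$ with $f(R)\cap g(R)=\emptyset$: compose the two given maps with $f$ and $g$. In particular AR$\,\times Q\cong Q$, since one may fix a far coordinate of $Q$ at two different values.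

**Proposition 10.** $F_{[i,i+1]}\cong Q$ for $i\in\mathbb Z$. If $|J|\ge2$, then $F_J\cong Q$.

**Proof.** Let $Y=M_{[0,1]}$, a convex set, $a=c_0$, $b=c_1$. Then $F_{[0,1]}=\{A\in C(Y):a,b\in A\}$ is an AR by (4). We verify the criterion in (T).

**Step 1.** This step gives an approximation of the identity with fat values. For $\eta>0$ let $f(A)=\{y\in Y:d(y,A)\le\eta\}$. It is compact, and it is connected as a union of convex sets $Y\cap\bar B(x,\eta)$, $x\in A$, each meeting the connected set $A$. So $f(A)\in F_{[0,1]}$ and $H(A,f(A))\le\eta$. Moreover $H(f(A),f(A'))\le H(A,A')$. Indeed, let $h=H(A,A')$, $y\in f(A)$, $x\in A$ with $|y-x|\le\eta$, and $x'\in A'$ with $|x-x'|\le h$. Then $|y-x'|\le\eta+h$, so some point of the segment $[x',y]\subset Y$ is within $\eta$ of $x'$, hence in $f(A')$, and within $h$ of $y$. So $f$ is continuous.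

**Step 2.** This step gives an approximation with one-dimensional values. Let $\varepsilon>0$. Each $A\in F_{[0,1]}$ is within $\varepsilon$ (strictly) of a connected finite union $G\ni a,b$ of segments in $Y$. To see this, take a finite set in $A$ that contains $a,b$ and whose open $\varepsilon/4$-balls cover $A$, and join its points at distance $<\varepsilon/2$ by segments. Points of these segments are within $\varepsilon/4$ of $A$. $G$ is connected: otherwise the finite set would split into two nonempty parts whose points are at distance $\ge\varepsilon/2$ from each other, and the unions of the $\varepsilon/4$-balls about the two parts would disconnect $A$. By compactness there are finitely many such $G_1,\dots,G_n$ for which the sets $\{A:H(A,G_i)<\varepsilon\}$ cover $F_{[0,1]}$. Let $\lambda_i$ be a subordinate partition of unity, $\lambda_i^*=\lambda_i/\max_j\lambda_j$, $\Gamma_i$ an order arc from $\{a\}$ to $G_i$, and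
$$g(A)=\bigcup_i\Gamma_i(\lambda_i^*(A)).$$
Then $g$ is continuous, and $g(A)$ is a continuum that contains $a$, contains some $G_i$ with $H(A,G_i)<\varepsilon$ (so it contains $b$), and is contained in the union of the $G_i$ with $\lambda_i(A)>0$. Hence $g(A)\in F_{[0,1]}$ and $H(A,g(A))\le\varepsilon$.

**Step 3.** This step compares the two. Each $g(A)$ lies in a finite union of segments, so it has dimension at most $1$. Each $f(A)$ contains $Y\cap\bar B(a,\eta)$, which contains a 2-cell. So $f$ and $g$ have disjoint images, and $F_{[0,1]}\cong Q$ by (T). By translation $F_{[i,i+1]}\cong Q$.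

**Step 4.** This step treats long intervals by cutting at pinch points. Let $J=[l,r]$ with $|J|\ge2$. Then $J\supset[i,i+1]$ for some $i\in\mathbb Z$. Each $A\in F_J$ contains $c_i$ and $c_{i+1}$, so by Lemma 9
$$A\mapsto(A\cap M_{[l,i]},\ A\cap M_{[i,i+1]},\ A\cap M_{[i+1,r]})$$
maps $F_J$ into $F_{[l,i]}\times F_{[i,i+1]}\times F_{[i+1,r]}$. It is a bijection with inverse $(A_1,A_2,A_3)\mapsto A_1\cup A_2\cup A_3$: the union is connected, and cutting it again returns the pieces because neighboring pieces meet only in $c_i$ or $c_{i+1}$. The inverse is continuous, so by compactness it is a homeomorphism. The outer factors are AR's by (4) (points if degenerate) and the middle one is $Q$. By (T), $F_J\cong Q$. $\square$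

For $L=[J\times\{\lambda\}]$ the map $F_J\to E_L$, $B\mapsto[B\times\{\lambda\}]$, is a continuous bijection of compacta by Lemma 3, hence a homeomorphism. So $E_L\cong Q$ whenever $L\ne S$ has length $\ge2$.

## 8. Rings of $n_k$ beads

**The ring $X_k$.** Let $q_k:X\to X_k=X/\Lambda_k$ be the orbit map, an open map of compacta, and let $\eta_k(m)=q_k([m,0])$ for $m\in M$. Since $[m,\lambda]=\lambda[m,0]$,
$$q_k([m,\lambda])=\eta_k(m)\qquad\text{whenever }\lambda\in\Lambda_k, \tag{5}$$
and every point of $X$ has representatives with $\lambda\in\Lambda_k$ by (1). So $\eta_k$ is onto. It is open, since $\eta_k(O)=q_k([O\times\Lambda_k])$. Finally $\eta_k(m)=\eta_k(m')$ means $[m',0]=[m,\mu]$ with $\mu\in\Lambda_k$, that is, $m'=\tau^nm$ with $n\in\mathbb Z\cap\Lambda_k=n_k\mathbb Z$. So $X_k=M/\tau^{n_k}$ with covering map $\eta_k:M\to X_k$: a ring of $n_k$ beads. For closed $D\subset X_k$ write $\hat D=\eta_k^{-1}(D)\subset M$, the unrolled $D$. By (5),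
$$q_k^{-1}(D)=[\hat D\times\Lambda_k]. \tag{6}$$

The map $D\mapsto q_k^{-1}(D)$ on nonempty closed sets is continuous: for open $O\subset X$, the condition $q_k^{-1}(D)\subset O$ says $D\subset X_k\setminus q_k(X\setminus O)$, and the condition $q_k^{-1}(D)\cap O\neq\emptyset$ says $D\cap q_k(O)\ne\emptyset$; both are open conditions on $D$. By compactness it is uniformly continuous.

Let $\varepsilon_k$ be the supremum of the diameters of the $\Lambda_k$-orbits in $X$. Then $\varepsilon_k\to0$: otherwise there would be $x_k\in X$ and $\mu_k\in\Lambda_k$ with $d(x_k,\mu_kx_k)$ bounded below for infinitely many $k$, while $\mu_k\to0$ and, along a subsequence, $x_k\to x$, so that $\mu_kx_k\to x$. Since $q_k^{-1}(q_k(A))=\Lambda_kA$,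
$$H(A,\ q_k^{-1}q_k(A))\le\varepsilon_k\qquad(A\in E). \tag{7}$$
For example, for $A=S_0\cup[M_{[0,1]}\times\{0\}]$ the set $q_k^{-1}q_k(A)$ is $S_0\cup[M_{[0,1]}\times\Lambda_k]$. It is strictly larger than $A$ for every $k$, but close to it.

**The model $\mathcal K_k$.** For $j\in\mathbb Z/n_k$ let $Y_j=\eta_k(M_{[j,j+1]})$, an embedded bead since $n_k\ge2$, and write $c_j$ also for $\eta_k(c_j)$. For $j\ne j'$ we have $Y_j\cap Y_{j'}\subset\{c_j,c_{j+1}\}$; for $n_k=2$ this intersection is $\{c_0,c_1\}$. Let $\mathcal K_k$ be the set of closed $D\subset X_k$ such that each $D\cap Y_j$ is a continuum containing $c_j$ and $c_{j+1}$. If $D_j\subset Y_j$ are continua containing $c_j,c_{j+1}$, then $(\bigcup_iD_i)\cap Y_j=D_j$, because the other $D_i$ meet $Y_j$ only in $c_j$ or $c_{j+1}$. So $(D_j)_j\mapsto\bigcup_jD_j$ is a continuous bijection $\prod_jF_{[j,j+1]}\to\mathcal K_k$ of compacta, and $\mathcal K_k\cong Q$ by Proposition 10.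

**Lemma 11.** (a) $q_k^{-1}(D)\in K$ for $D\in\mathcal K_k$. (b) $q_k(A)\in\mathcal K_k$ for $A\in K$. (c) $q_k(A)\in\mathcal K_k$ if $A\in U$ and $\pi(A)$ has length $\ge n_k+1$.

**Proof.** Write $n=n_k$.

**Step 1, for (a).** This step shows that unrolled members of the model wind up to connected sets. $\hat D$ is a chain of continua $\hat D\cap M_{[i,i+1]}$, each containing $c_i,c_{i+1}$. So $\hat D$ is connected and $\tau^n$-invariant, and $\pi(\hat D)=\mathbb R$. The closed set $q_k^{-1}(D)=[\hat D\times\Lambda_k]$ is the closure of $[\hat D\times n\mathbb Z]$, because $n\mathbb Z$ is dense in $\Lambda_k$. By invariance $[\hat D\times n\mathbb Z]=[\hat D\times\{0\}]$, a connected set. So $q_k^{-1}(D)$ is a continuum, and it projects onto $[\mathbb R\times\Lambda_k]=S$.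

**Step 2, for (b).** This step shows that a gap inside one bead of the ring would cut $A$ down to a set of bounded length. Let $A\in K$ and $D=q_k(A)$, a continuum. The fiber of $\pi:X\to S$ over $[0,\lambda]$ is the single point $[c_0,\lambda]$, so $A$ contains all these points. In particular $A$ contains $[c_j,0]=[c_0,-j]$, so $D$ contains every $c_j$. Suppose $D\cap Y_j=P\sqcup P'$ with $P,P'$ nonempty and closed. If $c_j,c_{j+1}\in P$, then $P'$ misses the other $Y_{j'}$, so $P'$ and $D\setminus P'=P\cup\bigcup_{j'\ne j}(D\cap Y_{j'})$ are closed, which contradicts the connectedness of $D$. Similarly they are not both in $P'$. Name the parts so that $c_j\in P$, $c_{j+1}\in P'$. Choose an integer $j$ in the residue class, regard $P,P'$ as subsets of $M_{[j,j+1]}$, and put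
$$T=P'\cup(\hat D\cap M_{[j+1,j+n]})\cup\tau^nP\ \subset\ M_{[j,j+n+1]},$$
a compact set: we start after the gap in one bead and go once around up to the same gap.

The translates $\tau^{ns}T$, $s\in\mathbb Z$, cover $\hat D$, since $\hat D\cap M_{[j,j+n]}=P\cup P'\cup(\hat D\cap M_{[j+1,j+n]})$. They are pairwise disjoint. It suffices to see $T\cap\tau^{ns}T=\emptyset$ for $s\ge1$. For $s\ge2$ this holds because $T\subset M_{[j,j+n+1]}$, $\tau^{ns}T\subset M_{[j+2n,\infty)}$ and $2n>n+1$. For $s=1$ the two sets can meet only in $M_{[j+n,j+n+1]}$. There $T$ is $\tau^nP$: the middle part contributes only $c_{j+n}\in\tau^nP$, and $P'\subset M_{[j,j+1]}$ contributes nothing as $n>1$. And there $\tau^nT$ is $\tau^nP'$: its middle part contributes only $c_{j+n+1}\in\tau^nP'$, and $\tau^{2n}P\subset M_{[j+2n,\infty)}$ contributes nothing. Since $P\cap P'=\emptyset$, these are disjoint.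

Now (6) and $[\tau^{ns}m,\lambda]=[m,\lambda-ns]$ give $q_k^{-1}(D)=[T\times\Lambda_k]$. The map $T\times\Lambda_k\to X$ is injective: if $(m,\lambda)$ and $(\tau^am,\lambda+a)$ both lie in $T\times\Lambda_k$, then $a\in n\mathbb Z$ and $\tau^am\in T\cap\tau^aT$, so $a=0$. By compactness it is an embedding. The connected set $A\subset q_k^{-1}(D)$ therefore lies in some $[T\times\{\lambda\}]$, so $\pi(A)\ne S$ by the countability argument of Lemma 3. This contradicts $A\in K$. Hence each $D\cap Y_j$ is a continuum containing $c_j,c_{j+1}$.

**Step 3, for (c).** This step shows that a long piece of string fills every bead of the ring correctly. Let $A=[B\times\{\lambda\}]$ with $\pi(B)=J$, $|J|\ge n+1$; we may take $\lambda\in\Lambda_k$ by (1), so $q_k(A)=\eta_k(B)$. The set $\eta_k(B)\cap Y_j$ is the union of the images of the pieces $B\cap M_{[i,i+1]}$ with $i\equiv j$ modulo $n$, together with possibly some of the points $c_j,c_{j+1}$ coming from other beads. By Lemma 9, a piece with $[i,i+1]\subset J$ is a continuum containing $c_i,c_{i+1}$. Since $|J|\ge n+1$, the interval $J$ contains $n$ consecutive intervals $[i,i+1]$, hence one for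 each residue class; in particular $c_j,c_{j+1}$ are already in the union. Any other nonempty piece comes from an interval $[i,i+1]$ that meets $J$ without being contained in it. As $|J|>1$, exactly one of $i,i+1$ is in $J$, and by Lemma 9 the piece is a continuum containing the corresponding point $c_i$ or $c_{i+1}$. So the union is a continuum containing $c_j$ and $c_{j+1}$. $\square$

The length hypothesis in (c) has a purpose: for $n_k=2$ and $J=[0,1]$, the set $\eta_k(B)$ lies in the one bead $Y_0$.

**Proposition 12.** $K\cong Q$.

**Proof.** $K$ is compact and contains $X$, all its members contain $[c_0,0]$, and (∗) holds since $\pi(A_0)=S$ and $A_0\subset B$ imply $\pi(B)=S$. By Lemma 8, $K$ is an AR. Since $\mathcal K_k\cong Q$, there are maps $f,g:\mathcal K_k\to\mathcal K_k$ as close to the identity as we like with disjoint images. By Lemma 11(a),(b) the maps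
$$A\mapsto q_k^{-1}(f(q_k(A))),\qquad A\mapsto q_k^{-1}(g(q_k(A)))$$
send $K$ into $K$. They are continuous, and their images are disjoint because $q_k(q_k^{-1}(D))=D$. By (7) and uniform continuity of $q_k^{-1}$ they are as close to $\mathrm{id}_K$ as desired, if $k$ is large and then $f,g$ are close enough to the identity. By (T), $K\cong Q$. $\square$

We now compare fibers with the model. Two more facts are needed.

* (BB) Boundary bumping: if $O$ is a proper nonempty open subset of a continuum $P$, each component of $\overline O$ containing a point of $O$ meets $P\setminus O$ (Nadler, *Continuum Theory*, Ch. V).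
* (CE) A surjection between Hilbert cubes all of whose point inverses are AR's (more generally, cell-like) is a uniform limit of homeomorphisms (Chapman, *Lectures on Hilbert Cube Manifolds*, CBMS 28 (1976)).

**Proposition 13.** Let $L=S$, or $L=[J\times\{\lambda\}]$ with $|J|\ge n_k+1$. Then $q_k:E_L\to\mathcal K_k$ is a surjection between Hilbert cubes with AR point inverses, hence a uniform limit of homeomorphisms.

**Proof.** $E_L\cong Q$ by Propositions 10 and 12, and $q_k(E_L)\subset\mathcal K_k$ by Lemma 11. Fix $D\in\mathcal K_k$ and let $\mathcal F=\{A:\pi(A)=L,\ q_k(A)=D\}$, a compact set. Its members contain a common point: $[c_0,0]$ if $L=S$, and $[c_i,\lambda]$ with $i\in J\cap\mathbb Z$ otherwise. Condition (∗) holds: if $A_0\in\mathcal F$ and $A_0\subset B\subset\bigcup\mathcal F$, then $\pi(B)$ lies between $L$ and $L$, and $q_k(B)$ lies between $D$ and $D$. So by Lemma 8 only $\mathcal F\ne\emptyset$ must be shown.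

For $L=S$ take $q_k^{-1}(D)$, by Lemma 11(a). For $L=[J\times\{\lambda\}]$, $J=[l,r]$, take $\lambda\in\Lambda_k$. Let $B$ be the union of all $\hat D\cap M_{[i,i+1]}$ with $[i,i+1]\subset J$ and, if $i<l<i+1$ for an integer $i$, the component of $\hat D\cap M_{[l,i+1]}$ containing $c_{i+1}$; proceed symmetrically at $r$. Apply (BB) in the continuum $P=\hat D\cap M_{[i,i+1]}$ to $O=\{x>l\}$, which contains $c_{i+1}$ and not $c_i$: the component of $\overline O$ containing $c_{i+1}$ meets $\{x\le l\}$, and it lies in $\{x\ge l\}$. So the component we added meets $M_l$, and it projects onto $[l,i+1]$. Hence $B$ is a continuum with $\pi(B)=J$. Also $\eta_k(B)=D$, since $B\subset\hat D$ and the full pieces represent all residue classes. So $[B\times\{\lambda\}]\in\mathcal F$. The last assertion is (CE). $\square$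

## 9. Small homeomorphisms between nearby fibers

Put $N=N_3$. For $L\in N$ we have $E_L\cong Q$, by Propositions 10 and 12.

**Proposition 14.** (a) If $J_n\to J$ are compact intervals of length $\ge3$, there are, for all large $n$, homeomorphisms $g_n:F_{J_n}\to F_J$ with $\sup_BH(B,g_n(B))\to0$. (b) For $L\in N$ and $\eta>0$ there is a neighborhood $V$ of $L$ in $N$ such that for each $L'\in V$ there is a homeomorphism $g:E_{L'}\to E_L$ with $H(A,g(A))<\eta$ for all $A\in E_{L'}$.

**Proof of (a).** Let $J=[l,r]$, $J_n=[l_n,r_n]$.

**Step 1.** This step stretches the intervals without moving integers off integers. We claim that for large $n$ there is a nondecreasing continuous surjection $\varphi_n:J_n\to J$ with $\varphi_n(\mathbb Z\cap J_n)\subset\mathbb Z$ and $\sup|\varphi_n-\mathrm{id}|\to0$. Let $i_0$ be the least integer $>l$ and $i_1$ the largest integer $<r$. Then $i_1-i_0\ge(r-1)-(l+1)\ge1$. For large $n$, $l_n<i_0$ and $r_n>i_1$. Put $\varphi_n=\mathrm{id}$ on $[i_0,i_1]$. On $[l_n,i_0]$: if $l\notin\mathbb Z$ (then $l_n\in(i_0-1,i_0)$ for large $n$), or if $l=i_0-1$ and $l_n\ge l$, let $\varphi_n$ be affine onto $[l,i_0]$. If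 $l=i_0-1$ and $l-1<l_n<l$, let $\varphi_n(x)=\max(x,l)$. In the affine cases the only integer that can lie in $[l_n,i_0)$ is $l=l_n$, where $\varphi_n$ is the identity; in the last case it is $l$, which is fixed. Proceed symmetrically at the right end. All points move at most $\max(|l-l_n|,|r-r_n|)$.

**Step 2.** This step lifts $\varphi=\varphi_n$ to the beads. Define $\theta:M_{J_n}\to M_J$ by
$$\theta(x,z)=\Big(\varphi(x),\frac{w(\varphi(x))}{w(x)}z\Big)\ \text{ if }w(x)>0,\qquad\theta(c_i)=(\varphi(i),0).$$
If $z\in w(x)\mathcal Z$, the new second coordinate is in $w(\varphi(x))\mathcal Z$, and every point of $M_{\varphi(x)}$ arises; for integers $x$ both $M_x$ and $M_{\varphi(x)}$ are points. So $\theta(M_x)=M_{\varphi(x)}$ for all $x$. The map $\theta$ is continuous; at $c_i$ this holds because the second coordinate has norm $\le w(\varphi(x))$, and $w(\varphi(i))=0$. Since $w$ is 1-Lipschitz and $z=w(x)\zeta$ with $\|\zeta\|\le1$, the second coordinate moves by at most $|w(\varphi(x))-w(x)|\le|\varphi(x)-x|$. So $|\theta-\mathrm{id}|\le2\sup|\varphi-\mathrm{id}|$.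

Point inverses of $\theta$ are connected. If $x'\notin\mathbb Z$, then $I=\varphi^{-1}(x')$ is an interval that contains no integer, and $\theta^{-1}(x',z')=\{(x,\frac{w(x)}{w(x')}z'):x\in I\}$ is an arc or a point. If $x'\in\mathbb Z$, then $\theta^{-1}(x',0)=M_{\varphi^{-1}(x')}$, which is connected. So $\theta$ is a monotone surjection of compacta, and preimages of continua under it are continua.

**Step 3.** This step shows that the induced map of hyperspaces is a limit of homeomorphisms. Let $\theta_*:F_{J_n}\to F_J$, $\theta_*(B)=\theta(B)$; it is well defined since $\pi(\theta(B))=\varphi(J_n)=J$. Let $D\in F_J$. The continuum $\theta^{-1}(D)$ meets every $M_x$, $x\in J_n$, because $D\cap M_{\varphi(x)}\ne\emptyset$ and $\theta(M_x)=M_{\varphi(x)}$. So $\theta^{-1}(D)\in F_{J_n}$, and the fiber $\{B\in F_{J_n}:\theta(B)=D\}$ is nonempty. It is compact, its members contain $c_i$ for $i\in J_n\cap\mathbb Z$, and (∗) holds by the same sandwich argument as in Proposition 13. By Lemma 8 it is an AR. Since $F_{J_n}\cong Q\cong F_J$, (CE) gives a homeomorphism $g_n:F_{J_n}\to F_J$ within $\frac1n$ of $\theta_*$. Then $H(B,g_n(B))\le2\sup|\varphi_n-\mathrm{id}|+\frac1n\to0$.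

**Proof of (b), case $L=S$.** Here we compare with the ring. Choose $k$ with $2\varepsilon_k<\frac\eta2$, and $\zeta>0$ such that closed sets $D,D'\subset X_k$ at Hausdorff distance $<\zeta$ have $\frac\eta2$-close preimages. By (7),
$$H(q_k(A),q_k(A'))<\zeta\quad\Longrightarrow\quad H(A,A')\le2\varepsilon_k+\tfrac\eta2<\eta. \tag{8}$$
Let $V=\{S\}\cup\{L'\in N:\text{length}(L')>n_k+1\}$, a neighborhood of $S$ in $N$. For $L'=S$ take $g=\mathrm{id}$. For other $L'\in V$, Proposition 13 gives homeomorphisms $\rho':E_{L'}\to\mathcal K_k$ and $\rho:K\to\mathcal K_k$, both less than $\zeta/2$ away from $q_k$. Put $g=\rho^{-1}\rho'$. Then $q_k(g(A))$ is at distance $<\zeta/2$ from $\rho(g(A))=\rho'(A)$, which is at distance $<\zeta/2$ from $q_k(A)$. By (8), $H(A,g(A))<\eta$.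

**Proof of (b), case $L=[J\times\{\lambda\}]$.** If there is no such $V$, there is a sequence $L_n\to L$ in $N$ such that for no $n$ is there a homeomorphism $E_{L_n}\to E_L$ moving all points less than $\eta$. Choose a chart $(\alpha,\beta)\times(\lambda+\Lambda_k)$ of $S$ with $J\subset(\alpha,\beta)$. By the charts of $C(S)$, for large $n$ we have $L_n=[J_n\times\{\lambda_n\}]$ with $J_n\subset(\alpha,\beta)$, $J_n\to J$, $\lambda_n\to\lambda$. With $g_n$ from (a), the homeomorphisms $[B\times\{\lambda_n\}]\mapsto[g_n(B)\times\{\lambda\}]$ of $E_{L_n}$ onto $E_L$ move points by a distance tending uniformly to $0$, by uniform continuity of $M_{[\alpha,\beta]}\times(\lambda+\Lambda_k)\to X$. This is a contradiction. $\square$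

## 10. Local triviality of $p$ by selection, and the orbit $K$

Now a parametrization $Q\to E_L$ has to be chosen continuously in $L$. In general, spaces of maps between compacta carry the sup metric. We use two facts.

* (H) $\mathrm{Homeo}(Q)$ is an ANR (Ferry, Ann. of Math. 106 (1977); Toruńczyk, Bull. Acad. Polon. Sci. 25 (1977)). All we need from this is local contractibility.
* (M) Michael, *Continuous selections II*, Ann. of Math. 64 (1956), Thm 1.2: let $N$ be paracompact, $A\subset N$ closed, $\dim N\le n+1$, $Y$ completely metrizable, $\mathcal S$ an equi-$LC^n$ family of nonempty closed subsets of $Y$, and $\varphi:N\to\mathcal S$ lower semicontinuous. Then every selection of $\varphi|A$ extends to a selection of $\varphi$ over a neighborhood of $A$.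

A selection is a continuous map $s$ with $s(L)\in\varphi(L)$. Lower semicontinuity means: if $\varphi(L)$ meets an open set, so does $\varphi(L')$ for all $L'$ near $L$. Equi-$LC^n$ means: for each $y\in\bigcup\mathcal S$ and each neighborhood $V$ of $y$ there is a neighborhood $W$ of $y$ such that for all $F\in\mathcal S$ and $i\le n$, every map $S^i\to F\cap W$ extends to a map of the ball $D^{i+1}\to F\cap V$. The point is that $W$ does not depend on $F$. For example, the family of the sets $\{0,\frac1m\}\subset\mathbb R$, $m\ge1$, is not equi-$LC^0$ at $0$, though each set alone satisfies the condition: every $W\ni0$ contains some $\{0,\frac1m\}$, whose two points cannot be joined in it.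

**Lemma 15.** Let $p:P\to N$ be a continuous surjection of compact metric spaces with $\dim N\le2$ and with all fibers $P_L=p^{-1}(L)$ homeomorphic to $Q$. Suppose that for $L\in N$ and $\eta>0$ there is a neighborhood $V$ of $L$ in $N$ such that for each $L'\in V$ there is a homeomorphism $g:P_{L'}\to P_L$ that moves every point by less than $\eta$. Then each $L_0\in N$ has a compact neighborhood $N_0$ in $N$ with a homeomorphism $\Phi:N_0\times Q\to p^{-1}(N_0)$, $p\,\Phi(L,q)=L$.

**Proof.** In the space $C(Q,P)$ of maps, with the sup metric, let $\mathcal H_L$ be the set of homeomorphisms $Q\to P_L$, and $\mathcal H=\bigcup_{L\in N}\mathcal H_L$. We want a selection of $L\mapsto\mathcal H_L$.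

**Step 1.** This step provides the ambient space and its closed subsets. By hypothesis $L\mapsto P_L$ is continuous for the Hausdorff metric, so $\{P_L:L\in N\}$ is compact in the hyperspace of closed subsets of $P$. Since $h\mapsto h(Q)$ is continuous, $\mathcal H=\{h\text{ injective}:h(Q)\in\{P_L\}_{L\in N}\}$ is the intersection of a closed set with the set of injective maps. The latter is the intersection over $m$ of the open sets $\{h:h(q)\ne h(q')\text{ whenever the distance of }q,q'\text{ is}\ge\frac1m\}$, a $G_\delta$. So $\mathcal H$ is a $G_\delta$ in a complete metric space, hence completely metrizable. Each $\mathcal H_L$ is nonempty. Fix $q\in Q$; then $\mathcal H_L=\{h\in\mathcal H:p(h(q))=L\}$, so it is closed in $\mathcal H$. For $h_0\in\mathcal H_L$ the map $\phi\mapsto h_0\phi$ is a homeomorphism $\mathrm{Homeo}(Q)\to\mathcal H_L$, with inverse $h\mapsto h_0^{-1}h$; continuity holds as $h_0$ and $h_0^{-1}$ are uniformly continuous. So $\mathcal H_L$ is an ANR by (H).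

**Step 2.** This step is lower semicontinuity. If $h\in\mathcal H_L$, $\eta>0$ and $g:P_{L'}\to P_L$ is as in the hypothesis, then $g^{-1}h\in\mathcal H_{L'}$ is $\eta$-close to $h$.

**Step 3.** This step is the equi-$LC^1$ property: we carry spheres from $\mathcal H_{L'}$ to $\mathcal H_L$, fill them there, and carry the filling back. Let $h\in\mathcal H_L$ and $\varepsilon>0$. By local contractibility of $\mathcal H_L$ there is $\delta<\varepsilon/2$ such that every map $S^i\to\mathcal H_L\cap B(h,2\delta)$, $i\le1$, extends to a map $D^{i+1}\to\mathcal H_L\cap B(h,\varepsilon/2)$. Let $V$ be as in the hypothesis for $\eta=\delta$. Since $h'\mapsto p(h'(q))$ is continuous, there is $\delta'\le\delta$ such that $h'\in\mathcal H_{L'}\cap B(h,\delta')$ forces $L'=p(h'(q))\in V$. Given $\sigma:S^i\to\mathcal H_{L'}\cap B(h,\delta')$, take $g:P_{L'}\to P_L$. Then $g\circ\sigma$ maps into $\mathcal H_L\cap B(h,2\delta)$ and extends to $\Sigma:D^{i+1}\to\mathcal H_L\cap B(h,\varepsilon/2)$. The map $g^{-1}\circ\Sigma$ extends $\sigma$ and goes into $\mathcal H_{L'}\cap B(h,\varepsilon)$, as $\frac\varepsilon2+\delta<\varepsilon$. The number $\delta'$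 depends only on $h$ and $\varepsilon$.

**Step 4.** This step selects. By (M) with $n=1$ and $A=\{L_0\}$ there are a compact neighborhood $N_0$ of $L_0$ and a continuous $L\mapsto h_L\in\mathcal H_L$ on $N_0$. Then $\Phi(L,q)=h_L(q)$ is a continuous bijection of compacta $N_0\times Q\to p^{-1}(N_0)$, hence a homeomorphism. $\square$

**Proposition 16.** $K$ is contained in one orbit of $\mathrm{Homeo}(E)$.

**Proof.**

**Step 1.** This step checks that Lemma 15 applies to $p:p^{-1}(N)\to N$, $N=N_3$. The fibers are Hilbert cubes and the condition on nearby fibers is Proposition 14(b). For the dimension, $N\setminus\{S\}$ is the union of the images of the countably many compact sets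
$$\{([l,r],\lambda):l\in I,\ m\le r-l\le m+1,\ \lambda\in\Lambda\},\qquad I\in\{[0,\tfrac12],[\tfrac12,1]\},\quad m=3,4,\dots$$
Each of them is the product of a rectangle and a Cantor set, so it has dimension $2$, and it injects into $N$, because $l$ and $l+n$ lie in the same $I$ only for $n=0$. With the point $S$, the countable sum theorem gives $\dim N\le2$.

**Step 2.** This step switches off an isotopy of $K$ along the base, as in Lemma 5. Take $L_0=S$ in Lemma 15. Since $N$ is a neighborhood of $S$ in $C(S)$, so is $N_0$. Let $A_i=\Phi(S,q_i)$, $i=0,1$, be two points of $K=E_S$. Let $h_t$ be an isotopy of $Q$ as in (I) with $h_0=\mathrm{id}$ and $h_1(q_0)=q_1$, and let $u:C(S)\to[0,1]$ be continuous with $u(S)=1$ and $u=0$ off $\operatorname{int}N_0$. Define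
$$\Psi(\Phi(L,q))=\Phi(L,h_{u(L)}(q))\ \text{ on }p^{-1}(N_0),\qquad\Psi=\mathrm{id}\ \text{ on }p^{-1}(C(S)\setminus\operatorname{int}N_0).$$
On the intersection of these two closed sets $u=0$, so the definitions agree. $\Psi$ maps each $E_L$ bijectively to itself, so it is a continuous bijection of the compact space $E$, hence a homeomorphism, and $\Psi(A_0)=A_1$. $\square$

**Proof of Theorem 1.** $E=U\cup K$, and each of $U$, $K$ is contained in one orbit, by Propositions 6 and 16. The point $X\in K$ is not in the orbit of any point of $U$, by Proposition 7, and $U\ne\emptyset$. So there are exactly two orbits, $U$ and $K$. Finally, $M_{[0,1]}$ embeds in $X$, so $E$ contains a copy of $C(M_{[0,1]})\cong Q$, and $\dim E=\infty$. $\blacksquare$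

So $\frac12$-homogeneity of $C(X)$ implies neither $\dim C(X)=2$ nor $\dim C(X)<\infty$. The argument does not settle whether $2<\dim C(X)<\infty$ can occur for a $\frac12$-homogeneous $C(X)$.

## 11. The dimension of $X$, the homeomorphism type of $C(X)$, and $\operatorname{Cone}(S)\times Q$

This section is a supplement; Theorem 1 does not depend on it.

**Theorem 17.** (a) $X$ can be chosen of every dimension in $\{2,3,\dots,\infty\}$. (b) As the solenoid varies, uncountably many pairwise non-homeomorphic spaces $C(X)$ arise. (c) $C(X)\cong\operatorname{Cone}(S)\times Q$.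

**Proof of (a).** $X$ is the union of the compact sets $[M_{[i,i+1]}\times\Lambda_0]$, $0\le i<n_0$, which are homeomorphic to $M_{[i,i+1]}\times\Lambda_0$ because $1<n_0$. Since $\Lambda_0$ is a Cantor set, $\dim X=\dim M_{[0,1]}$. If $\mathcal Z$ has finite dimension $s$, it spans an $s$-dimensional affine space, and $M_{[0,1]}$ is a compact convex set spanning dimension $s+1$. If $\dim\mathcal Z=\infty$, then $M_{[0,1]}\supset M_{1/2}\cong\mathcal Z$ has infinite dimension. So $\dim X=\dim\mathcal Z+1$. Every value $\dim\mathcal Z\in\{1,2,\dots,\infty\}$ occurs: take a small cube, or $\{z:|z_i|\le2^{-i}\text{ for all }i\ge1\}$. $\square$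

**A homotopy.** For (b) and (c) let $\mathcal C=C(M)$, $\ell(B)=|\pi(B)|$, and let $m(B)$ be the midpoint of $\pi(B)$. Deform $B\in\mathcal C$ first through the sets $\{(x,(1-t)z):(x,z)\in B\}$ to $\pi(B)\times\{0\}$, then shrink the interval $\pi(B)$ linearly to its midpoint. This homotopy of $\mathcal C$ is continuous, commutes with $\tau$, does not increase $\ell$, ends with $B\mapsto\{(m(B),0)\}$, and fixes the singletons $\{(x,0)\}$.

**Proof of (b).** By Lemma 3 and (3), $(B,\lambda)\mapsto[B\times\{\lambda\}]$ induces a homeomorphism $(\mathcal C\times\Lambda)/\mathbb Z\cong U$. The homotopy, applied to the first coordinate, deforms $U$ to the copy of $(\mathbb R\times\Lambda)/\mathbb Z=S$ formed by the singletons $\{[(x,0),\lambda]\}$, which it fixes. So $U$ is homotopy equivalent to $S$. By Proposition 7 and Theorem 1, $U$ is exactly the set of points at which $C(X)$ does not have arbitrarily small connected neighborhoods. So the topological type of $C(X)$ determines the group of homotopy classes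
$$[U,S^1]\cong[S,S^1]\cong\varinjlim\,[\mathbb R/n_k\mathbb Z,S^1]\cong\bigcup_k\tfrac1{n_k}\mathbb Z\subset\mathbb Q.$$
Here $S=\varprojlim\mathbb R/n_k\mathbb Z$, and the $k$-th group is infinite cyclic and maps to the next one by multiplication by $n_{k+1}/n_k$. For every nonempty set $\mathcal P$ of primes the group $G_{\mathcal P}=\mathbb Z[\frac1p:p\in\mathcal P]$ occurs: let each prime of $\mathcal P$, and no other, divide $n_k$ to a power tending to infinity with $k$. Since $\mathcal P=\{p\text{ prime}:pG_{\mathcal P}=G_{\mathcal P}\}$, the isomorphism type determines $\mathcal P$, and uncountably many types occur. $\square$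

**Facts for (c).** A $Q$-manifold is a separable metrizable space that is locally homeomorphic to open subsets of $Q$. A closed subset is a $Z$-set if the identity map can be approximated by maps whose images miss it, and a $Z$-embedding is an embedding onto a $Z$-set; for instance $\{0\}\times Q$ is a $Z$-set in $[0,1]\times Q$. We use:

* (B) A fiber bundle with compact fiber over $P\times I$, where $P$ is paracompact and $I$ is an interval, is isomorphic to (its restriction to $P\times\{t_0\}$)$\,\times I$, and a bundle over a contractible paracompact space is trivial.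
* (S) A homotopy equivalence between compact $Q$-manifolds is homotopic to a homeomorphism if its Whitehead torsion vanishes, and $\mathrm{Wh}(\mathbb Z)=0$.
* (Z) Homotopic $Z$-embeddings of a compactum in a $Q$-manifold differ by a homeomorphism of the $Q$-manifold.

(S) and (Z) are in Chapman's *Lectures*.

**Proof of (c).**

**Step 1.** This step describes $E$ near $K$. By the homeomorphism in Proposition 4, $N_T\setminus\{S\}\cong S\times[T,\infty)$ with second coordinate the length. So for $T\ge3$ the compact space $N_T$ is the one-point compactification of $S\times[T,\infty)$, that is, $\operatorname{Cone}(S)$, with base the set of elements of length $T$. By Lemma 15, applied as in Proposition 16, $p:p^{-1}(N_3)\to N_3$ is a fiber bundle with fiber $Q$ over a contractible base, hence trivial by (B). So $p^{-1}(N_4)\cong\operatorname{Cone}(S)\times Q$, with $\partial:=p^{-1}(\{\text{length}=4\})$ corresponding to (base)$\,\times Q=S\times Q$.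

**Step 2.** This step finds the product structure of the long subcontinua of the string. The space $\mathcal C$ is a $Q$-manifold, being the union of the open sets $C(M_{(\alpha,\beta)})$ with integers $\alpha<\beta$, which are open in $C(M_{[\alpha,\beta]})\cong Q$. Over the half-plane $\{J:|J|\ge3\}$ the map $B\mapsto\pi(B)$ has fibers $F_J\cong Q$. Proposition 14(a) gives the condition on nearby fibers in Lemma 15, for if it failed at $J$ there would be a sequence $J_n\to J$ contradicting (a). Applying Lemma 15 over compact neighborhoods, which have dimension $\le2$, we get a $Q$-bundle over $\{J:|J|\ge3\}$. The action of $\tau$ is free and proper, because $m(\tau B)=m(B)+1$. Dividing by it we get a $Q$-bundle over $S^1\times[3,\infty)$, with coordinates midpoint modulo $1$ and length. Put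
$$\mathcal C_{\le4}=\{\ell\le4\},\quad\mathcal C_{=4}=\{\ell=4\},\quad R=\mathcal C_{\le4}/\tau,\quad R_\partial=\mathcal C_{=4}/\tau.$$
By (B),
$$\{\ell\ge3\}/\tau\cong R_\partial\times[3,\infty)\quad\text{with second coordinate }\ell\text{, and the identity for }\ell=4. \tag{9}$$

**Step 3.** This step shows that $R_\partial\to R$ is a homotopy equivalence of compact $Q$-manifolds. $R_\partial$ is a $Q$-bundle over $S^1$, so it is a compact connected $Q$-manifold. Its covering $\mathcal C_{=4}$ is a $Q$-bundle over $\mathbb R$, so $\mathcal C_{=4}\cong\mathbb R\times Q$ is contractible. $R$ is compact, as the image of the compact set of $B$ with $m(B)\in[0,1]$, $\ell(B)\le4$. It is a $Q$-manifold: away from $R_\partial$ because $\mathcal C$ is one, and near $R_\partial$ because by (9) it looks like $R_\partial\times(3,4]$. The same collar shows that $R_\partial$ is a $Z$-set in $R$. By the homotopy above, which does not increase $\ell$, $\mathcal C_{\le4}$ deforms to a copy of $\mathbb R$ inside it, so it is contractible. So $R$ and $R_\partial$ have contractible universal covers $\mathcal C_{\le4}\supset\mathcal C_{=4}$ with the same deck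 group $\langle\tau\rangle\cong\mathbb Z$. The inclusion $i:R_\partial\to R$ is an isomorphism on fundamental groups, the higher homotopy groups vanish, and compact $Q$-manifolds are ANR's. So $i$ is a homotopy equivalence.

**Step 4.** This step makes $R$ a product. The map $R_\partial\times[0,1]\to R$, $(x,t)\mapsto i(x)$, is a homotopy equivalence of compact $Q$-manifolds with torsion in $\mathrm{Wh}(\mathbb Z)=0$. By (S) it is homotopic to a homeomorphism $G$. Then $G(\cdot,0)$ and $i$ are homotopic $Z$-embeddings, so by (Z) we may change $G$ by a homeomorphism of $R$ so that $G(x,0)=i(x)$. Let $\tilde G:\mathcal C_{=4}\times[0,1]\to\mathcal C_{\le4}$ be the lift of $G$ to universal covers with $\tilde G(B,0)=B$. It is a homeomorphism. It commutes with $\tau$, because $\tilde G\circ(\tau\times\mathrm{id})$ and $\tau\circ\tilde G$ are lifts of the same map that agree on $\mathcal C_{=4}\times\{0\}$. So we may apply $(\,\cdot\times\Lambda)/\mathbb Z$ and obtain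
$$\{A\in U:\text{length of }\pi(A)\le4\}\cong(\mathcal C_{\le4}\times\Lambda)/\mathbb Z\cong\partial\times[0,1],$$
with $\partial\cong(\mathcal C_{=4}\times\Lambda)/\mathbb Z$ corresponding to $\partial\times\{0\}$ by the identity.

**Step 5.** This step glues the two parts along $\partial\cong S\times Q$: attaching a collar to the base of a cone gives a cone again, so
$$E\cong(\operatorname{Cone}(S)\times Q)\cup_{S\times Q}(S\times Q\times[0,1])\cong\operatorname{Cone}(S)\times Q.\qquad\blacksquare$$
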